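# Extended formulations of size $2^{o(k)}n^{O(1)}$ for $k$-vertex cover do not exist

## 1. Vertex covers with exactly $k$ vertices: many vertices, few inequalities

Let $G=(V,E)$ be a graph with $n$ vertices. A *vertex cover* is a set $S\subseteq V$ that meets every edge; a *stable set* is a set that contains no edge. Write $x^S\in\{0,1\}^n$ for the characteristic vector of $S$, and put
$$\mathrm{VC}_k(G)=\operatorname{conv}\{x^S: S \text{ a vertex cover},\ |S|=k\},\qquad \mathrm{STAB}_k(G)=\operatorname{conv}\{x^S: S\text{ a stable set},\ |S|=k\}.$$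
A set is a vertex cover exactly when its complement is stable, so $x\mapsto\mathbf 1-x$ maps $\mathrm{STAB}_{n-k}(G)$ onto $\mathrm{VC}_k(G)$.

An *extended formulation* (EF) of a polytope $P\subseteq\mathbb R^n$ is a polyhedron $Q\subseteq \mathbb R^{n+m}$ that projects onto $P$ under the first $n$ coordinates. Its *size* is the number of inequalities needed to describe $Q$; equations are free. The *extension complexity* $\mathrm{xc}(P)$ is the least size of an EF of $P$. Three facts follow from the definition, and we shall use them all.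

* If $P$ has vertices $p_1,\dots,p_v$, then $\{(x,\lambda): x=\sum\lambda_ip_i,\ \sum\lambda_i=1,\ \lambda\ge0\}$ is an EF, so $\mathrm{xc}(P)\le v$.
* If $F=P\cap\{a^{\top}x=b\}$ is a face of $P$, then adding the equation $a^{\top}x=b$ to an EF of $P$ gives an EF of $F$, so $\mathrm{xc}(F)\le\mathrm{xc}(P)$.
* An invertible affine change of variables, or appending constant coordinates, does not change $\mathrm{xc}$.

The question is this. *Do there exist a function $g(k)=2^{o(k)}$ and a constant $c$ such that $\mathrm{xc}(\mathrm{VC}_k(G))\le g(k)\,n^c$ for every $n$-vertex graph $G$ and every $k$?*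

The first guess is yes. It is known that

* (i) $\mathrm{xc}(\mathrm{VC}_k(G))\le C(1.47^k+kn)$ for a constant $C$ and all $G$, $k$,

and a base like $1.47$ looks like something one could drive down. Simple cases encourage the guess.

*No edges.* $\mathrm{VC}_k(G)=\{x\in[0,1]^n:\sum x_v=k\}$: a vertex of the right-hand side has at most one fractional coordinate, and then none, because the sum is an integer. There are $\binom nk$ vertices but only $2n$ inequalities.

*A perfect matching with $k$ edges, $n=2k$.* A cover of size $k$ takes exactly one end of each edge, so $\mathrm{VC}_k(G)$ is given by $x\ge 0$ and $x_u+x_v=1$ for each edge. There are $2^k$ vertices and $2k$ inequalities.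

*Disjoint triangles: $q$ of them, $k=2q$.* A cover of size $2q$ takes exactly two vertices of each triangle. For one triangle the hull of $(1,1,0),(1,0,1),(0,1,1)$ is $\{x\le \mathbf 1,\ \sum x_v=2\}$, so $\mathrm{VC}_k(G)$ is a product of $q$ triangles. There are $3^{k/2}$ vertices and $3k/2$ inequalities.

*Few vertices outside the cover.* Let $s=n-k\ge 1$. Then $\mathrm{VC}_k(G)$ has at most $\binom{k+s}{s}\le\big(\tfrac{e(k+s)}{s}\big)^s$ vertices. If $s=o(k)$, the logarithm of this bound is $k\cdot\frac sk\log\big(e(1+\frac ks)\big)=o(k)$, so $\mathrm{xc}\le 2^{o(k)}$ whatever the graph.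

So a large number of vertices proves nothing, and a counterexample must have $n-k$ of order at least $k$. On the stable set side there are two negative facts:

* (ii) (follows from Fiorini et al. (2012)) there are no $g(k)=2^{o(\sqrt k)}$ and $c$ with $\mathrm{xc}(\mathrm{STAB}_k(G))\le g(k)n^c$ for all $G,k$;
* (iii) (Gajarský et al. (2015)) for no function $f$ and constant $c$ does $\mathrm{xc}(\mathrm{STAB}_k(G))\le f(k)n^c$ hold for all $G,k$.

In both, the parameter is the size of the stable set, which for us is $n-k$. A lower bound of the type $2^{\Omega(\sqrt{n-k})}$ is at most $2^{O(\sqrt n)}$, far from $2^{\Omega(k)}$ when $n$ is linear in $k$. So these facts leave the guess standing. It is nevertheless wrong.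

**Theorem 1.** There are constants $c>0$, $m_0$ such that for every even $m\ge m_0$ there is a graph $G_m$ with $64m$ vertices and maximum degree at most $207$ such that, with $k=63m$, $\mathrm{xc}(\mathrm{VC}_k(G_m))\ge 2^{ck}$.

*The answer to the question is therefore no.* Suppose $\mathrm{xc}(\mathrm{VC}_k(G))\le g(k)n^{c'}$ always, with $g(k)=2^{o(k)}$. For $k=63m$ we have $n=64m=\frac{64}{63}k$, and Theorem 1 gives $2^{ck}\le g(k)\big(\tfrac{64}{63}k\big)^{c'}=2^{o(k)}$, which is false for large $m$. So the EFs in (i) are optimal up to the constant in the exponent.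

Throughout, $\log$ is natural, $E_u$ is a uniform average over $u$, and $[\,\cdot\,]$ is $1$ if the statement inside holds and $0$ otherwise.

## 2. Slack matrices and nonnegative rank

The *nonnegative rank* $\mathrm{rank}_+(M)$ of a matrix $M\ge0$ is the least $r$ for which $M(\alpha,\beta)=\sum_{i=1}^r f_i(\alpha)h_i(\beta)$ with all $f_i,h_i\ge0$. For example, the indicator matrix of a rectangle $A\times B$ has nonnegative rank at most $1$, so a matrix that is a sum of $r$ such indicators has nonnegative rank at most $r$. Passing to a submatrix does not increase $\mathrm{rank}_+$. The link to EFs is the easy direction of Yannakakis's theorem.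

**Lemma 1.** Let $Q$ be an EF of $P\neq\emptyset$ with $r$ inequalities, let $\ell_\alpha(x)\ge1$ be valid affine inequalities for $P$, and let $x^\beta\in P$. Then the matrix $(\ell_\alpha(x^\beta)-1)_{\alpha,\beta}$ has nonnegative rank at most $r+1$.

*Proof.* Write $Q=\{(x,z): s_i(x,z)\ge0\ (1\le i\le r),\ t_j(x,z)=0\}$ with affine $s_i$, $t_j$. The function $\ell_\alpha(x)-1$ is nonnegative on the nonempty polyhedron $Q$. By Farkas, there are $\lambda_0(\alpha),\dots,\lambda_r(\alpha)\ge0$ and reals $\mu_j(\alpha)$ with
$$\ell_\alpha(x)-1=\lambda_0(\alpha)+\sum_i\lambda_i(\alpha)s_i(x,z)+\sum_j\mu_j(\alpha)t_j(x,z)\quad\text{identically.}$$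
For each $\beta$ choose $z^\beta$ with $(x^\beta,z^\beta)\in Q$ and evaluate there. The last sum vanishes, and we get $\lambda_0(\alpha)\cdot 1+\sum_i\lambda_i(\alpha)\,s_i(x^\beta,z^\beta)$, which is $r+1$ nonnegative products. $\square$

So we want a matrix of large nonnegative rank that appears among the slacks of a bounded-degree stable set problem.

## 3. Parity alone is too easy

Let $V$ be a set of $n$ elements, and let $\mathcal E,\mathcal O\subset\mathbb F_2^V$ be the vectors of even and odd weight. Vectors and subsets of $V$ are identified, so $+$ is symmetric difference and $|\cdot|$ is weight. An even $\tau$ and an odd $\sigma$ differ in at least one place, so $|\tau+\sigma|\ge1$. For fixed $\tau$ this is the linear inequality $\sum_{\tau_v=0}\sigma_v+\sum_{\tau_v=1}(1-\sigma_v)\ge1$ in $\sigma$. There are exponentially many of these, with slack matrix $|\tau+\sigma|-1$. Is its nonnegative rank exponential?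

No: it is at most $4n$. Let $V=\{1,\dots,n\}$, let $A_j$, $B_j$ be the parities of the first $j$ entries of $\tau$ and of $\sigma$, and let $a_j=A_j+B_j$ be that of $T=\tau+\sigma$. The sequence $a_0=0,a_1,\dots,a_n=1$ changes $|T|$ times, and it makes one more step $0\to1$ than steps $1\to0$. Hence
$$|T|-1=2\sum_{j=1}^n[a_{j-1}=1,\ a_j=0]=2\sum_{j=1}^n\ \sum_{p,q\in\{0,1\}}[A_{j-1}=p,A_j=q]\cdot[B_{j-1}=p+1,\,B_j=q],$$
a sum of $4n$ nonnegative products. (Check: $n=3$, $\tau=000$, $\sigma=111$ gives $a=0,1,0,1$, one step down, value $2$.)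

The factorization works because each side can read off a prefix parity of its own vector, and that changes when two far-apart entries of $\tau$ are flipped. To block it we must arrange that neither side can notice such a pair of flips.

## 4. Hiding the parity on the edges of a graph

Let $H=(V,E)$ be a connected $D$-regular simple graph, $n=|V|$, $N=|E|=Dn/2$. Let $\lambda_2$ be the second largest adjacency eigenvalue, so $\lambda_2<D$ by connectedness, and put $\Lambda=D/(D-\lambda_2)$. For $e=uv$ let $\partial e=1_u+1_v\in\mathcal E$. For $S\subseteq E$ and $x,y\in\mathbb F_2^E$ let $\partial_S(xy)=\sum_{e\in S}x_ey_e\,\partial e\in\mathcal E$.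

Alice holds $\alpha=(x,\tau)\in\mathbb F_2^E\times\mathcal E$ and Bob holds $\beta=(y,\sigma)\in\mathbb F_2^E\times\mathcal O$. Put
$$T(\alpha,\beta)=\partial_E(xy)+\tau+\sigma\in\mathcal O,\qquad M(\alpha,\beta)=|T(\alpha,\beta)|-1,\qquad 0\le M\le n-1.$$
For example, let $H$ be the triangle on $\{1,2,3\}$ with edges ordered $12,23,13$. With $x=(1,1,0)$, $y=(1,0,1)$ we have $xy=(1,0,0)$ and $\partial_E(xy)=\{1,2\}$; with $\tau=0$, $\sigma=\{3\}$ we get $T=\{1,2,3\}$ and $M=2$.

**Theorem 2.** If $n\ge12$, then $\displaystyle\mathrm{rank}_+(M)\ge\frac{2}{n-1}\exp\Big(\frac{N}{240\Lambda}\Big)$.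

A sensible first approach to a lower bound looks only at the support. If $M=\sum_{i\le r} f_ih_i$, the rectangles $\{f_i>0\}\times\{h_i>0\}$ cover $\{M>0\}$ and avoid $\{M=0\}$, so one might hope that exponentially many are needed. This fails. As $T$ is odd, $M>0$ means that there are $u\ne v$ with $T_u=T_v=1$. For fixed $u,v$ the event $T_u=T_v=1$ depends, on Alice's side, only on $\tau_u,\tau_v$ and on the at most $2D$ bits $x_e$ at $u$ or $v$. Split by these bits: given them, the event is a condition on Bob's index alone. So the event is a disjoint union of at most $2^{2D+2}$ rectangles, and $\binom n2 2^{2D+2}$ rectangles cover the support.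

Adding up these rectangles gives more: the matrix $\binom{|T|}2$ has nonnegative rank at most $\binom n22^{2D+2}$, and it has the same support as $M=|T|-1$. So a proof of Theorem 2 must use the values, and must tell $|T|-1$ from $\binom{|T|}2$. On $|T|=1,3,5$ the values are
$$|T|-1:\ 0,2,4,\qquad\qquad \tbinom{|T|}2:\ 0,3,10 .$$
Keep these in mind. A 5-set $F$ contains ten 3-sets. We shall show that if nobody notices flipped pairs, then each product $f_ih_i$ satisfies
$$\sum_{T\subset F,\,|T|=3}(\text{mass at }T)\le4\cdot(\text{mass at }F).$$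
For $\binom{|T|}2$ that says $30\le40$, which is no contradiction. For $|T|-1$ it says $20\le16$.

## 5. A graph of degree 207 whose stable sets carry $M$

Before proving Theorem 2 we derive Theorem 1 from it. We use classical facts on expanders. A graph has edge expansion at least $\theta$ if every set $U$ of at most half the vertices is left by at least $\theta|U|$ edges. There are $\theta>0$ and $n_0$ such that for every even $m\ge n_0$ there is a simple connected cubic graph on $m$ vertices with edge expansion at least $\theta$ (Bollobás, *The isoperimetric number of random graphs*, European J. Combin. 9 (1988): almost every cubic graph has isoperimetric number at least a positive constant). By the discrete Cheeger inequality, $3-\lambda_2\ge\theta^2/6$.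

Let $H$ be such a graph on $m$ vertices. Then $\Lambda=3/(3-\lambda_2)\le18/\theta^2=:\Lambda_0$ and $N=3m/2$. Fix $v_0\in V(H)$, and let $\delta(v)$ be the set of edges at $v$.

**Step 1: the graph.** The purpose is to make stable sets of size $m$ the same thing as labelings of $E(H)$ by two bits. The vertices of $G_m$ are the pairs $(v,\gamma)$ with $v\in V(H)$ and $\gamma:\delta(v)\to\{0,1\}^2$, so there are $4^3=64$ for each $v$ and $64m$ in all. Distinct $(v,\gamma),(v,\gamma')$ are adjacent. For $e=uv\in E(H)$, the vertices $(u,\gamma)$ and $(v,\gamma')$ are adjacent iff $\gamma(e)\ne\gamma'(e)$. Each degree is $63+3\cdot48=207$, since $48=\frac34\cdot64$ choices of $\gamma'$ disagree with $\gamma$ on $e$.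

A stable set has at most one vertex in each of the $m$ cliques. A stable set of size $m$ thus picks one $\gamma_v$ for each $v$, and the $\gamma_v$ agree on every edge. So these sets correspond bijectively to maps $e\mapsto(y_e,s_e)\in\{0,1\}^2$, that is, to pairs $(y,s)\in\mathbb F_2^E\times\mathbb F_2^E$. (The same construction for a single edge $H=K_2$ gives two 4-cliques in which each vertex misses exactly one vertex of the other clique: $K_8$ minus a perfect matching, with $4$ stable pairs, one for each $(y,s)$.)

**Step 2: valid inequalities with slack $M$.** The purpose is to realize $M$ inside the slack matrix. For $\alpha=(x,\tau)\in\mathbb F_2^E\times\mathcal E$ call $(v,\gamma)$ *bad* if, with $\gamma(e)=(y_e,s_e)$,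
$$\sum_{e\ni v}(x_ey_e+s_e)+\tau_v+[v=v_0]\equiv1\pmod2 .$$
Put $\ell_\alpha(X)=\sum_{(v,\gamma)\text{ bad}}X_{(v,\gamma)}$. At the stable set of $(y,s)$, $\ell_\alpha$ counts the $v$ at which $\partial_E(xy)+\sum_es_e\partial e+\tau+1_{v_0}$ has entry $1$, so
$$\ell_\alpha=|T(\alpha,(y,\sigma))|,\qquad \sigma=\sum_es_e\,\partial e+1_{v_0}\in\mathcal O .$$
As $T$ is odd, $\ell_\alpha\ge1$ is valid for $\mathrm{STAB}_m(G_m)$, with slack $M(\alpha,(y,\sigma))$. Since $H$ is connected, adding the $\partial e$ along a path from $u$ to $v$ gives $1_u+1_v$, and these vectors span $\mathcal E$. So every $\sigma\in\mathcal O$ occurs; choose one $s$ for each $\sigma$. Then $M$ is a submatrix of this slack matrix.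

**Step 3: the bound.** The purpose is to combine Lemma 1 and Theorem 2. For even $m\ge\max(n_0,12)$,
$$\mathrm{xc}(\mathrm{STAB}_m(G_m))\ \ge\ \mathrm{rank}_+(M)-1\ \ge\ \frac2{m-1}\,e^{m/(160\Lambda_0)}-1, \tag{1}$$
because $N/240=m/160$ and $\Lambda\le\Lambda_0$. Put $c_0=1/(320\Lambda_0)$. The right side of (1) is at least $e^{c_0m}$ for all even $m\ge m_0$, with a suitable $m_0\ge \max(n_0,12)$. Since $|V(G_m)|-m=63m$, $\mathrm{VC}_{63m}(G_m)$ is the image of $\mathrm{STAB}_m(G_m)$ under $x\mapsto\mathbf 1-x$ and has the same extension complexity. With $k=63m$ this gives $\mathrm{xc}(\mathrm{VC}_k(G_m))\ge2^{ck}$ for $c=c_0/(63\log2)$. So Theorem 1 follows from Theorem 2. $\square$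

The next four sections prove Theorem 2.

## 6. Conditioning on half of the edge bits

Fix functions $f(\alpha),h(\beta)\ge0$: one term of a factorization. For $T\in\mathcal O$ let $Q_T$ be the uniform distribution on $\{(\alpha,\beta):T(\alpha,\beta)=T\}$. Equivalently, $(x,y,\tau)$ is uniform on $\mathbb F_2^E\times\mathbb F_2^E\times\mathcal E$ and $\sigma=T+\tau+\partial_E(xy)$ is forced. Put
$$\varphi(T)=E_{Q_T}[f(\alpha)h(\beta)],\qquad K=\max f\cdot\max h .$$
Under $Q_T$ the two indices are tied together through $T$. The purpose of this section is to reveal just enough to make them independent, without revealing which $T$ we are in.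

Let $S\subseteq E$ and $S^c=E\setminus S$. Reveal
$$w=(x_{S^c},y_S),\qquad \rho=\tau+\partial_S(xy)\in\mathcal E .$$
For fixed $x,y$ the map $\tau\mapsto\rho$ is a bijection of $\mathcal E$, so under $Q_T$ the triple $(x,y,\rho)$ is uniform. Moreover
$$\tau=\rho+\partial_S(xy),\qquad \sigma=T+\tau+\partial_E(xy)=\rho+T+\partial_{S^c}(xy).$$
So, given $(w,\rho)$, Alice's index depends only on $x_S$, Bob's depends only on $y_{S^c}$, and $x_S,y_{S^c}$ are independent and uniform. Define for $\rho\in\mathcal E$, $\rho'\in\mathcal O$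
$$a_S(w,\rho)=E_{x_S}f\big(x,\rho+\partial_S(xy)\big),\qquad b_S(w,\rho')=E_{y_{S^c}}h\big(y,\rho'+\partial_{S^c}(xy)\big).$$
Then for every $S$
$$\varphi(T)=E_{w,\rho}\,a_S(w,\rho)\,b_S(w,\rho+T). \tag{2}$$
Note that $T$ enters only as a shift in Bob's argument. For $H=K_2$ with edge $e$ and $S=\{e\}$ we have $w=y$, $a(y,\rho)=\frac12\big(f(0,\rho)+f(1,\rho+y\,\partial e)\big)$ and $b(y,\rho')=h(y,\rho')$.

Let $\Omega$ be the finite probability space of $(S,w,\rho)$ with $S\subseteq E$ uniform and $(w,\rho)$ uniform given $S$. On $\Omega$ put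
$$X_T(S,w,\rho)=\sqrt{a_S(w,\rho)\,b_S(w,\rho+T)},\qquad \|X_T\|^2=\varphi(T),$$
with norm and inner product of $L^2(\Omega)$. For $R\in\mathcal E$ let $X_T^R(S,w,\rho)=X_T(S,w,\rho+R)$. Then $\|X_T^R\|=\|X_T\|$, and
$$d_T(R):=\tfrac12\|X_T-X_T^R\|^2=\varphi(T)-\langle X_T,X_T^R\rangle\ \ge0 . \tag{3}$$
This number measures how much the term $fh$, in world $T$, notices that $\rho$ has been shifted by $R$.

Square roots are used because of the following identity. Suppressing $S,w$,
$$a(\rho)b(\rho+T)\cdot a(\rho+R)b(\rho+R+T)=a(\rho)b(\rho+T+R)\cdot a(\rho+R)b(\rho+R+T+R). \tag{4}$$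
Here $\rho+R+T+R=\rho+T$, so both sides are the same four factors. The left side is world $T$ at the points $\rho$ and $\rho+R$; the right side is world $T+R$ at the same two points. If $fh$ does not notice the shift by $R$ in world $T$, then its mass at $T$ forces mass at $T+R$.

## 7. Ten triples in a five-set

This section turns (4) into the inequality announced in Section 4, with an error term in $d_T$.

**Lemma 2.** Suppose $\varphi(\{j\})=0$ for all $j\in V$, and let $|F|=5$. Then
$$\sum_{T\in\binom F3}\big(\varphi(T)-d_T(F\setminus T)\big)\le4\,\varphi(F).$$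

*Proof.* Suppress $S,w$, and write $\int$ for the average over $\Omega$. Let $\psi=X_F$, so $\psi(\rho)^2=a(\rho)b(\rho+F)$. For $T\in\binom F3$ let $R=F\setminus T\in\mathcal E$, so $T+R=F$ and $R+F=T$.

**Step 1: move to the world of $F$.** The purpose is to express all ten summands through the one function $\psi$. By (4),
$$X_T(\rho)^2X_T^R(\rho)^2=a(\rho)b(\rho+F)\cdot a(\rho+R)b(\rho+T)=\psi(\rho)^2\psi(\rho+R)^2,$$
since $\psi(\rho+R)^2=a(\rho+R)b(\rho+R+F)=a(\rho+R)b(\rho+T)$. All functions are nonnegative, so $X_TX_T^R=\psi\psi^R$ and, by (3), $\varphi(T)-d_T(R)=\int\psi\,\psi^R$.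

**Step 2: bound by $\psi^2$ on a set.** The purpose is to reduce to counting how often points are covered. Let $W_T=\{\psi\psi^R>0\}=\{X_TX_T^R>0\}$. It is invariant under $\rho\mapsto\rho+R$, so
$$\int\psi\psi^R\le\tfrac12\int_{W_T}\big(\psi^2+(\psi^R)^2\big)=\int_{W_T}\psi^2 .$$

**Step 3: disjoint pairs have disjoint sets.** The purpose is to use that singletons have no mass. Let $T,T'\in\binom F3$, $R=F\setminus T$, $R'=F\setminus T'$, and suppose $R\cap R'=\emptyset$. Then $T'\supset R$, so $T'=R\cup\{j\}$ for some $j$. We compute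
$$X_T^R(\rho)^2\,X_{T'}(\rho)^2=a(\rho+R)b(\rho+F)\cdot a(\rho)b(\rho+R+1_j)=\psi(\rho)^2\,X_{\{j\}}(\rho+R)^2=0,$$
because $\|X_{\{j\}}\|^2=\varphi(\{j\})=0$ and every point of $\Omega$ has positive probability. On $W_T\cap W_{T'}$ the left side would be positive. So $W_T\cap W_{T'}=\emptyset$.

**Step 4: count.** The purpose is to bound the covering by $4$. By Step 3, at each point of $\Omega$ the pairs $R=F\setminus T$ whose $W_T$ contains that point form an intersecting family of 2-subsets of the 5-set $F$. Such a family has at most $4$ members. Indeed, if the pairs in it have a common element there are at most $4$ of them. Otherwise there are $\{a,b\},\{a,c\}$ in it and a pair avoiding $a$, which must be $\{b,c\}$; any member meets all three of these, so it consists of two of $a,b,c$, and the family has $3$ members. Hence $\sum_T\int_{W_T}\psi^2\le4\int\psi^2=4\varphi(F)$. With Steps 1 and 2 this is the lemma. $\square$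

As a test, take a piece $f h$ of the matrix $\binom{|T|}2$, with support in $\{T_u=T_v=1\}$, and $F\ni u,v$. The 3-sets $T\subset F$ that contain $u,v$ have complements $F\setminus T$ equal to the three pairs in $F\setminus\{u,v\}$: a triangle, an intersecting family, as Step 4 requires.

It remains to show that $d_T(R)$ is small on average over pairs $R$, for every term of a short factorization.

## 8. One edge is an 8-cycle

This section bounds $d_T$ for $R=\partial e$, on average over the edges $e$. For probability distributions on a finite set, $\mathrm{KL}(P\|Q)=\sum P\log(P/Q)$. We use three standard facts.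

* *Chain rule.* $\mathrm{KL}(P_{UV}\|Q_{UV})=\mathrm{KL}(P_U\|Q_U)+E_{u\sim P_U}\mathrm{KL}(P_{V|u}\|Q_{V|u})$.
* *Superadditivity.* If $Q$ is a product measure, then $\mathrm{KL}(P\|Q)$ is at least the sum of the divergences of the marginals; the difference is the divergence of $P$ from the product of its own marginals.
* *Pinsker for a bit.* If a bit has masses $\frac12\pm t$, its divergence from uniform is at least $2t^2$: the function $g(t)=(\frac12+t)\log(1+2t)+(\frac12-t)\log(1-2t)$ has $g(0)=g'(0)=0$ and $g''(t)=4/(1-4t^2)\ge4$.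

**Lemma 3.** If $\varphi(T)>0$ and $L=\log(K/\varphi(T))$, then
$$E_{e\in E}\|X_T-X_T^{\partial e}\|^2\le 48\,\varphi(T)\,L/N .$$

*Proof.* Let $P$ be the law with density $fh/\varphi(T)$ with respect to $Q_T$. Then $\mathrm{KL}(P\|Q_T)=E_P\log(fh/\varphi(T))\le L$.

**Step 1: an information budget.** The purpose is to show that under $P$ most edge bits still look uniform after $(w,\rho)$ is revealed. Fix $S$. Under $Q_T$, given $(w,\rho)$, the bits of $x_S$ and $y_{S^c}$ are independent and uniform. The chain rule (drop the term of $(w,\rho)$) and superadditivity give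
$$\sum_{e\in S}I^A_{S,e}+\sum_{e\notin S}I^B_{S,e}\le L,$$
where $I^A_{S,e}$ is the $P$-average over $(w,\rho)$ of the divergence from uniform of the conditional law of $x_e$ given $(w,\rho)$, and $I^B_{S,e}$ is the same for $y_e$. Put $I^A_e=E[I^A_{S,e}\mid e\in S]$ and $I^B_e=E[I^B_{S,e}\mid e\notin S]$ for uniform $S$. Since $e\in S$ with probability $\frac12$, averaging over $S$ gives
$$\sum_{e\in E}(I^A_e+I^B_e)\le2L. \tag{5}$$

**Step 2: the cycle.** The purpose is to see what remains when everything except edge $e$ is fixed. Let $S'\subseteq E\setminus\{e\}$ be uniform and $S''=E\setminus(S'\cup\{e\})$. Let $o$ consist of $S'$, $x_{S''}$, $y_{S'}$ and a class $\{\rho_0,\rho_0+\partial e\}\subset\mathcal E$ with a fixed representative $\rho_0$, all uniform. For bits $x,y,\epsilon$ (addition of $\epsilon$'s mod 2) let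
$$p_\epsilon(x)=E_{x_{S'}}f\big(x_e=x,\,x_{S'},\,x_{S''};\ \rho_0+\epsilon\,\partial e+\partial_{S'}(xy)\big),$$
$$q_\epsilon(y)=E_{y_{S''}}h\big(y_e=y,\,y_{S'},\,y_{S''};\ \rho_0+T+\epsilon\,\partial e+\partial_{S''}(xy)\big).$$
A uniform point $(S,w,\rho)$ of $\Omega$ is obtained by drawing $o$, deciding by a fair coin whether $e\in S$, and then drawing two more uniform bits, as follows.

* If $S=S'\cup\{e\}$, the two bits are $y_e=y$ and $\epsilon'$ with $\rho=\rho_0+\epsilon'\partial e$. Here $x_e$ is averaged in $a_S$ and contributes $x_ey\,\partial e$ to Alice's vector, so $a_S(w,\rho)=\frac12\sum_xp_{\epsilon'+xy}(x)$ and $b_S(w,\rho+T)=q_{\epsilon'}(y)$.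
* If $S=S'$, the two bits are $x_e=x$ and $\epsilon$ with $\rho=\rho_0+\epsilon\,\partial e$. Now $y_e$ is averaged in $b_S$, so $a_S(w,\rho)=p_\epsilon(x)$ and $b_S(w,\rho+T)=\frac12\sum_yq_{\epsilon+xy}(y)$.

Introduce four Alice states $A(x,\epsilon)$ and four Bob states $B(y,\epsilon')$, and for each $(x,y,\epsilon)$ an edge joining $A(x,\epsilon)$ to $B(y,\epsilon+xy)$, of weight $p_\epsilon(x)\,q_{\epsilon+xy}(y)\ge0$. The neighbors of $A(x,\epsilon)$ are $B(0,\epsilon)$ and $B(1,\epsilon+x)$; the neighbors of $B(y,\epsilon')$ are $A(0,\epsilon')$ and $A(1,\epsilon'+y)$. Following them, the eight edges form one 8-cycle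
$$A(0,0),\ B(0,0),\ A(1,0),\ B(1,1),\ A(0,1),\ B(0,1),\ A(1,1),\ B(1,0)\qquad(=z_0,\dots,z_7).$$
Flipping the second bit of a state is the antipodal map $z_j\mapsto z_{j+4}$. (For $H=K_2$ the states are just the four inputs of Alice and the four of Bob, and the edges are the eight input pairs with $T(\alpha,\beta)=T$.)

Let $\omega_j$ be the weight of the edge $z_jz_{j+1}$, indices mod $8$, and put
$$\mathcal M(z_j)=\tfrac12(\omega_{j-1}+\omega_j),\qquad \delta_j=\sqrt{\omega_{j-1}}-\sqrt{\omega_j},\qquad \Delta_o=\sum_{j}\delta_j^2 .$$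
In the first case $X_T^2=a_Sb_S=\frac12\sum_xp_{\epsilon'+xy}(x)q_{\epsilon'}(y)$ is half the sum of the two weights at $B(y,\epsilon')$, so $X_T^2=\mathcal M(B(y,\epsilon'))$. In the second case likewise $X_T^2=\mathcal M(A(x,\epsilon))$. Passing to $X_T^{\partial e}$ keeps $S,w$ and replaces $\rho$ by $\rho+\partial e$: it moves to the antipodal state.

**Step 3: walk to the antipode.** The purpose is to bound the effect of the shift by the eight local differences $\delta_j$. The number $\sqrt{2\mathcal M(z_j)}$ is the length of $(\sqrt{\omega_j},\sqrt{\omega_{j-1}})\in\mathbb R^2$, and $\sqrt{2\mathcal M(z_{j+4})}$ is the length of $(\sqrt{\omega_{j+3}},\sqrt{\omega_{j+4}})$. By the triangle inequality,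
$$\big(\sqrt{\mathcal M(z_j)}-\sqrt{\mathcal M(z_{j+4})}\big)^2\le\tfrac12\Big[(\sqrt{\omega_j}-\sqrt{\omega_{j+3}})^2+(\sqrt{\omega_{j-1}}-\sqrt{\omega_{j+4}})^2\Big].$$
Here $\sqrt{\omega_j}-\sqrt{\omega_{j+3}}=\delta_{j+1}+\delta_{j+2}+\delta_{j+3}$, and, as $\omega_{j-1}=\omega_{j+7}$, $\sqrt{\omega_{j+4}}-\sqrt{\omega_{j-1}}=\delta_{j+5}+\delta_{j+6}+\delta_{j+7}$. By Cauchy–Schwarz the bracket is at most $3\Delta_o$. Averaging over $o$ and the states,
$$\|X_T-X_T^{\partial e}\|^2\le\tfrac32\,E_o\Delta_o. \tag{6}$$

The walk uses $\delta$'s at Alice states and at Bob states. This is why $S$ must be random. With $e\in S$ always, we would control only the differences at the Bob states $z_1,z_3,z_5,z_7$, and these do not connect the cycle. For $H=K_2$, $f\equiv1$ and $h$ the indicator of the input $z_1$, we have $\omega_0=\omega_1=1$ and all other weights $0$: no difference at any Bob state, but $\mathcal M(z_1)=1$ and $\mathcal M(z_5)=0$.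

**Step 4: pay from the budget.** The purpose is to bound $E_o\Delta_o$ by $I^A_e+I^B_e$. Let $e\in S$, so we are in the first case. Given $(w,\rho)$, that is, given $o$ and a Bob state $z_j$, the law of $x_e$ under $P$ has masses proportional to $\omega_{j-1},\omega_j$, and the $P$-density of $(w,\rho)$ with respect to the uniform law is $a_Sb_S/\varphi(T)=\mathcal M(z_j)/\varphi(T)$. If $\mathcal M(z_j)=0$ then $\delta_j=0$. Otherwise Pinsker with $t=\frac12\frac{|\omega_{j-1}-\omega_j|}{\omega_{j-1}+\omega_j}$ gives
$$\mathcal M(z_j)\cdot\mathrm{KL}\ \ge\ \tfrac12(\omega_{j-1}+\omega_j)\cdot\tfrac12\Big(\frac{\omega_{j-1}-\omega_j}{\omega_{j-1}+\omega_j}\Big)^2=\frac{(\omega_{j-1}-\omega_j)^2}{4(\omega_{j-1}+\omega_j)}\ \ge\ \tfrac14\delta_j^2,$$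
where the last step uses $(\omega-\omega')^2=(\sqrt\omega-\sqrt{\omega'})^2(\sqrt\omega+\sqrt{\omega'})^2$ and $(\sqrt\omega+\sqrt{\omega'})^2\ge\omega+\omega'$. Averaging over the four Bob states and over $o$,
$$\varphi(T)\,I^A_e\ge\tfrac1{16}E_o\sum_{z_j\text{ Bob}}\delta_j^2,\qquad\text{and symmetrically}\qquad \varphi(T)\,I^B_e\ge\tfrac1{16}E_o\sum_{z_j\text{ Alice}}\delta_j^2 .$$
Adding, $E_o\Delta_o\le16\,\varphi(T)(I^A_e+I^B_e)$. With (6), $\|X_T-X_T^{\partial e}\|^2\le24\,\varphi(T)(I^A_e+I^B_e)$. Average over $e\in E$ and use (5): the result is at most $24\,\varphi(T)\cdot2L/N$. $\square$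

## 9. From edges to all pairs by a Poincaré inequality

Lemma 2 needs $d_T(R)$ for pairs $R=\{u,v\}$ that are mostly far apart in $H$. The natural attempt is to walk. If $e_1,\dots,e_\ell$ is a path from $u$ to $v$, then $\partial e_1+\dots+\partial e_\ell=1_u+1_v$, and as shifts preserve the norm,
$$\|X_T-X_T^{1_u+1_v}\|^2\le\Big(\sum_{i}\|X_T-X_T^{\partial e_i}\|\Big)^2\le\ell\sum_{i=1}^\ell\|X_T-X_T^{\partial e_i}\|^2 .$$
Let $D\ge3$. Fewer than $D^{j+1}$ vertices are within distance $j$ of $u$, so for all but a fraction $1/D$ of the $v$ we have $\ell>\log_Dn-2$. Even if the paths can be spread evenly over the edges, this estimate costs a factor of order $\ell^2$ over the edge average, and this factor grows with $n$. The final bound would be $e^{n/\omega(1)}$, which is $2^{o(k)}$ and does not settle the question. A factor that is constant for expanders is needed, and a spectral inequality gives it.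

**Lemma 4.** If $\varphi(T)>0$ and $L=\log(K/\varphi(T))$, then, for independent uniform $u,v\in V$, $E_{u,v}\,d_T(1_u+1_v)\le24\,\Lambda\,\varphi(T)L/N$.

*Proof.* **Step 1: Poincaré for real functions.** The purpose is to compare all pairs with edges. For $\xi:V\to\mathbb R$ with mean $\bar\xi$, the sum $\sum_{uv\in E}(\xi_u-\xi_v)^2$ is the quadratic form of $D\cdot I-A$, with $A$ the adjacency matrix, evaluated at $\xi-\bar\xi\,\mathbf 1\perp\mathbf 1$. Hence it is at least $(D-\lambda_2)\sum_u(\xi_u-\bar\xi)^2$. As $E_{u,v}(\xi_u-\xi_v)^2=\frac2n\sum_u(\xi_u-\bar\xi)^2$ and $N=Dn/2$,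
$$E_{u,v\in V}(\xi_u-\xi_v)^2\le\frac{2}{n}\cdot\frac{N}{D-\lambda_2}\,E_{uv\in E}(\xi_u-\xi_v)^2=\Lambda\,E_{uv\in E}(\xi_u-\xi_v)^2 .$$

**Step 2: a function on $V$.** The purpose is to write shifts by pairs as differences. For $u\in V$ and $\rho'\in\mathcal O$ let $X_{[u]}(S,w,\rho')=X_T(S,w,\rho'+1_u)$, which makes sense since $\rho'+1_u\in\mathcal E$. Averaging over uniform $\rho'\in\mathcal O$ and substituting $\rho=\rho'+1_u$,
$$\|X_{[u]}-X_{[v]}\|^2=\|X_T-X_T^{1_u+1_v}\|^2 .$$

**Step 3: integrate.** The purpose is to combine the two. Apply Step 1 to $u\mapsto X_{[u]}(S,w,\rho')$ for each $(S,w,\rho')$ and average: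
$$E_{u,v}\|X_T-X_T^{1_u+1_v}\|^2\le\Lambda\,E_{e\in E}\|X_T-X_T^{\partial e}\|^2\le48\,\Lambda\,\varphi(T)L/N$$
by Lemma 3. Half of this is the claim. $\square$

Let $|T|=3$, and let $(u,v)$ be a uniform ordered pair of distinct vertices outside $T$. There are $(n-3)(n-4)$ such pairs among all $n^2$, and $d_T\ge0$. Since $2(n-3)(n-4)-n^2=(n-2)(n-12)\ge0$ for $n\ge12$, Lemma 4 gives
$$E_{u,v}\,d_T(\{u,v\})\le48\,\Lambda\,\varphi(T)\,L/N\qquad(\varphi(T)>0). \tag{7}$$
If $\varphi(T)=0$, then $X_T=0$ and $d_T\equiv0$.

## 10. Twenty against sixteen: proof of Theorem 2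

Let $M=\sum_{i=1}^rf_ih_i$ with $f_i,h_i\ge0$ and $r=\mathrm{rank}_+(M)$, and let $\varphi_i,d^i_T,K_i$ be the quantities of Section 6 for the $i$-th term.

**Step 1: what the values of $M$ say.** The purpose is to check the hypotheses. For every $T\in\mathcal O$, $\sum_i\varphi_i(T)=E_{Q_T}M=|T|-1$. In particular $\sum_i\varphi_i(\{j\})=0$, so $\varphi_i(\{j\})=0$ for all $i,j$, and Lemma 2 applies to each term. Also, if $f_i$ is maximal at $\alpha^*$ and $h_i$ at $\beta^*$, then $K_i=f_i(\alpha^*)h_i(\beta^*)\le M(\alpha^*,\beta^*)\le n-1$.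

**Step 2: the shifts must be noticed.** The purpose is a lower bound on the total error. Sum Lemma 2 over $i$ and average over uniform 5-sets $F$. The sums of $\varphi_i$ are $2$ at each of the ten triples and $4$ at $F$, so
$$10\cdot2-10\,\eta\le4\cdot4,\qquad \eta:=\sum_iE_{F,\;T\in\binom F3}\,d^i_T(F\setminus T),\qquad\text{hence}\qquad \eta\ge\tfrac25 .$$

**Step 3: few terms cannot notice.** The purpose is an upper bound on $\eta$ in terms of $r$. In the average, $T$ is a uniform 3-set and, given $T$, $F\setminus T$ is a uniform pair outside $T$. So (7) and $K_i\le n-1$ give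
$$\eta\le\frac{48\Lambda}N\,E_{|T|=3}\sum_i\varphi_i(T)\log\frac{n-1}{\varphi_i(T)},$$
where terms with $\varphi_i(T)=0$ are read as $0$. The function $t\mapsto t\log\frac{n-1}t$, with value $0$ at $0$, is concave on $[0,\infty)$, and for each $T$ its $r$ arguments sum to $2$. By Jensen the inner sum is at most $r\cdot\frac2r\log\frac{r(n-1)}2$. Hence
$$\tfrac25\le\eta\le\frac{96\Lambda}N\log\frac{r(n-1)}2,\qquad\text{that is,}\qquad \log\frac{r(n-1)}2\ge\frac{N}{240\Lambda},$$
and so $r\ge\frac2{n-1}e^{N/(240\Lambda)}$. This proves Theorem 2, and with Section 5 also Theorem 1. $\square$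

## 11. All ranges of $k$ and $n-k$, and the full stable set polytope

Recall from Section 5 that $\mathrm{xc}(\mathrm{STAB}_m(G_m))\ge e^{c_0m}$ for all even $m\ge m_0$, where $m_0\ge12$. Padding extends the bound.

**Theorem 3.** There are $c'>0$, $s_0$ such that for all $n,k$ with $\min(k,n-k)\ge s_0$ there is an $n$-vertex graph $G$ with $\mathrm{xc}(\mathrm{VC}_k(G))\ge2^{c'\min(k,n-k)}$.

*Proof.* **Step 1: build $G$.** The purpose is to reach the prescribed $n,k$. Let $s=n-k$, and let $m$ be the largest even integer with $m\le\min(s,k/63)$; then $m\ge\min(k,s)/63-2$. Put $s_0=63(m_0+2)$, so that $m\ge m_0$. Take $G_m$, add a set $U$ of $t=k-63m\ge0$ vertices adjacent to each other and to all of $G_m$, and add a set $I$ of $s-m\ge0$ isolated vertices. The number of vertices is $64m+t+s-m=k+s=n$.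

**Step 2: find $\mathrm{STAB}_m(G_m)$ as a face.** The purpose is to transfer the bound. The face $\{x_w=1\ \forall w\in I\}$ of $\mathrm{STAB}_s(G)$ is the hull of the sets $I\cup J$ with $J$ stable in the graph on $V(G_m)\cup U$ and $|J|=m\ge2$. A vertex of $U$ is adjacent to all others there, so $J$ avoids $U$. Hence the face is a copy of $\mathrm{STAB}_m(G_m)$ with constant coordinates appended, and $\mathrm{xc}(\mathrm{STAB}_s(G))\ge e^{c_0m}$. Complementing gives the same bound for $\mathrm{VC}_k(G)$. Since $\min(k,s)\ge s_0\ge252$, we have $m\ge\min(k,s)/63-2\ge\min(k,s)/126$, so $c'=c_0/(126\log2)$ works. $\square$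

**Corollary 4.** Let $n(k)>k$ with $n(k)\le2^{O(k)}$, and let $\Xi(k)=\max\{\mathrm{xc}(\mathrm{VC}_k(G)):|V(G)|=n(k)\}$. Then $\Xi(k)=2^{\Theta(k)}$ if and only if $n(k)-k=\Omega(k)$.

*Proof.* By (i), $\Xi(k)\le C(1.47^k+k\,n(k))=2^{O(k)}$ always. If $n(k)-k=\Omega(k)$, then $\min(k,n(k)-k)=\Omega(k)$, and Theorem 3 gives $\Xi(k)\ge2^{\Omega(k)}$. Otherwise $n(k)-k=o(k)$ along a subsequence. There the number of vertices bounds $\Xi(k)$ by $\binom{n(k)}{n(k)-k}=2^{o(k)}$, by the estimate of Section 1, so $\Xi(k)$ is not $2^{\Omega(k)}$. $\square$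

In particular, when $n=2^{O(k)}$ and $n\ge\frac{64}{63}k$, we have $n-k\ge k/63$, and the worst-case extension complexity of $k$-vertex cover is $2^{\Theta(k)}$.

**Corollary 5.** There are $c''>0$, $n_1$ such that for every $n\ge n_1$ some $n$-vertex graph $G$ of maximum degree at most $207$ has $\mathrm{xc}(\mathrm{STAB}(G))\ge2^{c''n}$, where $\mathrm{STAB}(G)$ is the convex hull of all stable sets. This is tight up to $c''$, since $\mathrm{STAB}(G)$ has at most $2^n$ vertices.

*Proof.* Let $n_1=64(m_0+2)$. Take the largest even $m$ with $64m\le n$ and add $n-64m$ isolated vertices to $G_m$. Then $m\ge n/64-2$, so $m\ge m_0$, and $m\ge n/128$ because $n\ge n_1\ge256$. Consider the face of $\mathrm{STAB}(G)$ on which all isolated coordinates are $0$ and all $m$ valid clique inequalities $\sum_\gamma X_{(v,\gamma)}\le1$ are tight. Its vertices are the stable sets of $G_m$ with exactly one vertex in each clique, so it is a copy of $\mathrm{STAB}_m(G_m)$. Hence $\mathrm{xc}(\mathrm{STAB}(G))\ge e^{c_0m}\ge2^{c''n}$ with $c''=c_0/(128\log2)$. $\square$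

Corollary 5 improves the bound $2^{\Omega(n/\log n)}$ of Göös, Jain and Watson (*Extension complexity of independent set polytopes*, SIAM J. Comput. 2018). The logarithm is avoided in Lemma 4, where far-apart pairs of vertices are handled by a Poincaré inequality for the map $u\mapsto X_{[u]}$ and not by routing paths in the expander.
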